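# A cube of eight chains and a Bezout monoid that no ring realizes

## 1. Eight chains at the corners of a cube

The whole argument turns on a small diagram of monoids, one for each corner of a cube. We build it first and then say what it is for.

**Definition (truncated chain).** Let $H$ be a totally ordered abelian group, written multiplicatively, with positive cone $H^+=\{h\in H: h\ge 1\}$. Let $\mathcal F\subseteq H^+$ be up-closed with $1\notin\mathcal F$; the case $\mathcal F=\varnothing$ is allowed. The truncated chain of $(H,\mathcal F)$ is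
$$T=(H^+\setminus\mathcal F)\cup\{0\},$$
where products are computed in $H$, a product that lies in $\mathcal F$ is declared to be $0$, and $0$ absorbs everything.

The product is associative. If $h\in\mathcal F$ and $g\in H^+$, then $gh\ge h$, so $gh\in\mathcal F$; hence both bracketings of a triple product of nonzero elements equal the product in $H$ if that lies outside $\mathcal F$, and $0$ otherwise. For example, $H=\{\pi^n:n\in\mathbb Z\}$ with $\mathcal F=\{\pi^n:n\ge2\}$ gives $\{1,\pi,0\}$ with $\pi^2=0$. This is the multiplication table of the ideals of $\mathbb Z/4$, with $\pi$ the ideal $(2)$.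

We use four facts about a truncated chain $T$.

* *Divisibility is a total order on $T$ with least element $1$ and greatest element $0$.* For $a,b\in H^+\setminus\mathcal F$ with $a\le b$ in $H$ we have $b=a\cdot(b/a)$, and $b/a\in H^+$ is not in $\mathcal F$ because $b/a\le b\notin\mathcal F$ and $\mathcal F$ is up-closed. Conversely $b=ac\ne0$ forces $b\ge a$ in $H$. Everything divides $0$, and $0$ divides only $0$.
* *Cancellation away from zero:*
$$ab=ac\ne0\ \Longrightarrow\ b=c, \tag{1}$$
because the equation holds in $H$.
* *Multiplication by a fixed element distributes over $\min$ and $\max$*, because it preserves divisibility and the order is total.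
* *A monoid homomorphism between truncated chains that preserves $0$ preserves $\min$ and $\max$*, for the same reason.

Two of the chains below use the group $H=\{q^mx^n:m,n\in\mathbb Z\}\cong\mathbb Z\times\mathbb Z$ with the lexicographic order: $q^mx^n\ge1$ iff $m\ge1$, or $m=0$ and $n\ge0$. So
$$1<x<x^2<\cdots<qx^{-1}<q<qx<\cdots<q^2x^{-1}<q^2<q^2x<\cdots.$$

**The chains.** For each $\gamma\subseteq\{1,2,3\}$ we define $T_\gamma$, writing $12$ for $\{1,2\}$ and so on.

* $T_\varnothing=\{u^n\}_{n\ge0}\cup\{0\}$, $\ T_1=\{p^n\}_{n\ge0}\cup\{0\}$, $\ T_2=\{r^n\}_{n\ge0}\cup\{0\}$, $\ T_{12}=T_{23}=\{\pi^n\}_{n\ge0}\cup\{0\}$;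
* $T_3=\{q^mx^n:m\ge1,\,n\in\mathbb Z\}\cup\{x^n:n\ge0\}\cup\{0\}$;
* $T_{13}$ is $T_3$ with all $q^mx^n$, $m\ge2$, set equal to $0$;
* $T_{123}=\{1,\bar\pi,0\}$ with $\bar\pi^2=0$.

**The maps.** All of them preserve $1$ and $0$.

* $\varnothing\to1:\ u\mapsto p^2$; $\quad\varnothing\to2:\ u\mapsto r^2$; $\quad\varnothing\to3:\ u\mapsto q^2x$;
* $1\to12:\ p\mapsto\pi$; $\quad 2\to12$ and $2\to23:\ r\mapsto\pi$; $\quad 3\to23:\ q^mx^n\mapsto\pi^m$;
* $1\to13:\ p\mapsto q$, so $p^n\mapsto0$ for $n\ge2$; $\quad 3\to13$: the quotient map;
* $12\to123$ and $23\to123:\ \pi\mapsto\bar\pi$; $\quad 13\to123:\ q^mx^n\mapsto\bar\pi^m$.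

These are homomorphisms. Out of a chain freely generated by one element, any image of the generator is allowed. On $T_3$ the exponent $m$ is additive. A product in $T_{13}$ vanishes when the total $m$ is at least $2$, and $\bar\pi^2=0$ as well.

**The six faces commute.** Follow generators:

* $\varnothing\to12$: $u\mapsto p^2\mapsto\pi^2$ and $u\mapsto r^2\mapsto\pi^2$.
* $\varnothing\to23$: $u\mapsto r^2\mapsto\pi^2$ and $u\mapsto q^2x\mapsto\pi^2$.
* $\varnothing\to13$: $u\mapsto p^2\mapsto q^2=0$ and $u\mapsto q^2x\mapsto 0$.
* $1\to123$: $p^n\mapsto\bar\pi^n$ both ways. $2\to123$: $r^n\mapsto\bar\pi^n$ both ways. $3\to123$: $q^mx^n\mapsto\bar\pi^m$ both ways.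

So there are well-defined homomorphisms $\varphi_{\gamma\delta}:T_\gamma\to T_\delta$ for $\gamma\subseteq\delta$, with $\varphi_{\gamma\gamma}=\mathrm{id}$ and $\varphi_{\delta\epsilon}\varphi_{\gamma\delta}=\varphi_{\gamma\epsilon}$.

Look at the face $\varnothing,1,3,13$. Without truncation the two routes would send $u$ to $q^2$ and to $q^2x$, which differ. Truncating $T_{13}$ at $q^2$ hides this discrepancy from the monoids. A ring can still see it, as Section 4 shows.

## 2. Principal ideals as a monoid, and what the cube is for

Rings are commutative with $1$. We work in ZFC.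

**Definition (semigroup of divisibility).** For a ring $R$ this is the multiplicative semigroup of all principal ideals of $R$, including the zero ideal, ordered by reverse inclusion. The ideal $R$ is the identity and the bottom element. The zero ideal is absorbing and is the top element.

Since $aR\supseteq bR$ iff $a\mid b$, the order is divisibility. For $\mathbb Z$ we get the nonnegative integers under multiplication, ordered by divisibility, with $\gcd$ as meet, $\mathrm{lcm}$ as join, and $0$ on top. For $\mathbb Z/4$ we get $T_{123}$.

**Definition (Bezout ring).** A ring whose finitely generated ideals are principal. Zero-divisors are allowed: $\mathbb Z/4$ is an example.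

**Definition (Bezout monoid).** A commutative monoid $S$ with $0$ such that, under the natural partial order ($a\le b\iff bS\subseteq aS$), $S$ is a distributive lattice, multiplication distributes over both meets and joins, and the following holds for all $x,y\in S$: if $d=x\wedge y$ and $dx_1=x$, then there is $y_1\in S$ with $dy_1=y$ and $x_1\wedge y_1=1$.

So $a\le b$ means $a\mid b$; the element $1$ is least, $0$ is greatest, and multiplication is order preserving. In the example from $\mathbb Z$, the last axiom reads: if $d=\gcd(x,y)\neq0$, then $x/d$ and $y/d$ are coprime; if $d=0$, then $x=y=0$ and $y_1=1$ serves for any $x_1$.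

The last axiom has content even for chains. Take $\{1,a,0\}$ with $a^2=a$, ordered $1<a<0$. It is a distributive lattice and multiplication distributes. With $x=a$, $y=0$, $d=a$, $x_1=a$ we would need $ay_1=0$, so $y_1=0$; but then $x_1\wedge y_1=a\ne1$. So this is not a Bezout monoid, while $\{1,\bar\pi,0\}$ with $\bar\pi^2=0$ will turn out to be one.

**Jaffard–Ohm theorem (recalled).** For every lattice-ordered abelian group $G$ there is a Bezout domain whose monoid of nonzero principal ideals, ordered by reverse inclusion, is isomorphic as an ordered monoid to the positive cone $G^+$.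

Equivalently, $G^+$ with an absorbing top element $0$ adjoined is the semigroup of divisibility of that domain. The paper "Divisibility Theory In Commutative Rings: Bezout Monoids" (http://www.renyi.hu/~anh/amv1.pdf) is the source of the problem whether Bezout monoids describe divisibility in Bezout rings. We read it as the analogue of Jaffard–Ohm: *is every Bezout monoid isomorphic, as an ordered monoid, to the semigroup of divisibility of some Bezout ring?* The answer is no, and the cube is what produces the counterexample.

**Theorem A.** For every cardinal $\kappa\ge\aleph_2$ there is a Bezout monoid $S$ with $|S|=\kappa$ that is not isomorphic, as an ordered monoid, to the semigroup of divisibility of any commutative ring.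

**Theorem B.** Every countable Bezout monoid is isomorphic, as an ordered monoid, to the semigroup of divisibility of a Bezout ring of the form $D/I$, with $D$ a Bezout domain.

**Corollary C.** Neither of the following classes is axiomatizable by a set of first-order sentences in the language of monoids with $0$, nor by a single sentence of $L_{\omega_1\omega}$: (1) the Bezout monoids that are semigroups of divisibility of Bezout rings; (2) the Bezout monoids that are semigroups of divisibility of commutative rings.

Theorem A, with $\kappa=\aleph_2$, settles the question. Theorem B and Corollary C are complements and are not used for Theorem A. Cardinality exactly $\aleph_1$ is not settled here.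

## 3. Chains and products, by hand

**Lemma 1.** Let $T$ be a truncated chain, $x,y\in T$, $d=\min(x,y)$ and $dx_1=x$. Then there is $v\in T$ with $dv=y$ and $\min(x_1,v)=1$. Hence $T$ is a Bezout monoid.

*Proof.* If $x_1=1$, take any $v$ with $dv=y$; one exists because $d\le y$. If $x_1\ne1$ and $d=0$, then $y=0$ and $v=1$ works. Let $x_1\ne1$ and $d\ne0$. If $d=x$, then $d\cdot x_1=d\cdot1\ne0$, and (1) gives $x_1=1$, which is excluded. So $d=y$, and $v=1$ works. The other axioms hold by the facts in Section 1. $\square$

**Every truncated chain comes from a Bezout ring.** The totally ordered group $H$ is lattice-ordered, so Jaffard–Ohm gives a Bezout domain $D$ and a surjection $\omega:D\setminus\{0\}\to H^+$ with $\omega(ab)=\omega(a)\omega(b)$ and $a\mid b\iff\omega(a)\le\omega(b)$. Put $I=\{0\}\cup\omega^{-1}(\mathcal F)$. Given two nonzero elements, one divides the other and hence their sum; so $I$ is closed under sums, since $\mathcal F$ is up-closed, and it is an ideal. If $\omega(a)\notin\mathcal F$, then $I\subseteq aD$: a nonzero $e\in I$ has $\omega(e)>\omega(a)$, since otherwise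 $\omega(a)\in\mathcal F$. Therefore the principal ideals of $D/I$ are the zero ideal and the $aD/I$ with $\omega(a)\notin\mathcal F$. They multiply and compare exactly as in $T$. The ring $D/I$ is Bezout, as a quotient of a Bezout ring. For instance, over a field $k$, $T_\varnothing$ comes from $k[[u]]$ and $T_{123}$ from $k[t]/(t^2)$.

**Finite products.** A principal ideal of $R_1\times R_2$ is a product of principal ideals of the factors, and the product of two Bezout rings is Bezout. So if two monoids are realized by Bezout rings, so is their product.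

Thus every single $T_\gamma$, and every finite product of them, is realized. The trouble is in the maps between them.

## 4. No cube of rings lies over the cube of chains

Here is the algebraic core of Theorem A in its simplest form. For a ring $A_\gamma$ whose semigroup of divisibility is identified with $T_\gamma$, write $c(y)\in T_\gamma$ for the element corresponding to $yA_\gamma$. Then $c$ is onto, $c(yz)=c(y)c(z)$, $c(-y)=c(y)$, $c(y)=0$ iff $y=0$, $c(y)=1$ iff $y$ is a unit, and $z\mid y$ iff $c(y)\ge c(z)$. Also $c(y+z)\ge\min(c(y),c(z))$, because in the chain one of $y,z$ divides the other and hence divides $y+z$.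

**Proposition 2.** There is no commutative cube of rings $A_\gamma$ ($\gamma\subseteq\{1,2,3\}$) and ring homomorphisms $A_\gamma\to A_\delta$ ($\gamma\subseteq\delta$), with the semigroup of divisibility of $A_\gamma$ identified with $T_\gamma$, such that $A_\gamma\to A_\delta$ induces $\varphi_{\gamma\delta}$ on values.

*Proof.* Suppose there is one. We denote an element and its images by the same letter. Choose $U\in A_\varnothing$ and $P\in A_1$, $R\in A_2$, $Q\in A_3$ with values $u,p,r,q$. In $A_1,A_2,A_3$ the element $U$ has value $p^2,r^2,q^2x$, so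
$$U=PP'\ \text{ in }A_1,\qquad U=RR'\ \text{ in }A_2,\qquad U=QQ'\ \text{ in }A_3,$$
and by (1) $c(P')=p$ and $c(Q')=qx$.

*In $A_{12}$:* $c(P)=\pi=c(R)$, so $P=\sigma R$ for some $\sigma$. Then $\sigma RP'=PP'=U=RR'$, so $\pi\cdot c(\sigma P'-R')=0$. As $T_{12}$ has no zero divisors, $R'=\sigma P'$.

*In $A_{23}$:* in the same way $R=\tau Q$; then $\tau QR'=RR'=U=QQ'$, and cancelling $Q$ (of value $\pi$, in a chain without zero divisors) gives $Q'=\tau R'$.

*In $A_{13}$:* $c(P)=q=c(Q)$, so $P=\alpha Q$; and $c(Q')=qx\ge q=c(P')$, so $Q'=\beta P'$. From $q=c(\alpha)q\ne0$ and $qx=c(\beta)q\ne0$, (1) gives $c(\alpha)=1$ and $c(\beta)=x$. Since $1=c(\alpha)\ge\min(c(\alpha-\beta),x)$ and $x\ne1$, we get $c(\alpha-\beta)=1$.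

*In $A_{123}$:* $\alpha Q=P=\sigma R=\sigma\tau Q$ and $\beta P'=Q'=\tau R'=\sigma\tau P'$, where $c(Q)=c(P')=\bar\pi$. So $\bar\pi\,c(\alpha-\sigma\tau)=0=\bar\pi\,c(\beta-\sigma\tau)$. Both differences then have value at least $\bar\pi$, and hence so does $\alpha-\beta$. But $\alpha-\beta$ has value $1$ in $A_{13}$, so also in $A_{123}$: a contradiction. $\square$

The argument reads as follows. Going from corner $1$ to corner $3$ by way of corner $2$, one and the same factor $\sigma\tau$ carries $Q$ to $P$ and $P'$ to $Q'$. At corner $13$ the two factors $\alpha$ and $\beta$ doing these jobs differ by a unit. At $123$ the two accounts meet.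

The twist $x$ is what does it. Replace $T_3$ by $\{q^n\}_{n\ge0}\cup\{0\}$ with $u\mapsto q^2$, and $T_{13}$ by $\{1,q,0\}$ with $q^2=0$. Then the cube does lift: take $A_\varnothing=k[[u]]$, $A_1=A_2=A_3=A_{12}=A_{23}=k[[t]]$, $A_{13}=A_{123}=k[[t]]/(t^2)$, with $u\mapsto t^2$ and otherwise identity or quotient maps.

## 5. Spreading the cube over a compact space

We need a single monoid that remembers the cube. Two simple ways to make one lose it. The families $(s_\gamma)\in\prod_\gamma T_\gamma$ with $s_\delta=\varphi_{\gamma\delta}(s_\gamma)$ for *all* $\gamma\subseteq\delta$ are determined by $s_\varnothing$, so they form a copy of $T_\varnothing$, realized by $k[[u]]$. If we impose *no* compatibility, we get the product of the eight chains, realized by a product of rings. The way between is to have many copies of each corner and to ask for compatibility with all but a few of the larger ones.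

**The space.** Let $I_1,I_2,I_3$ be disjoint sets with
$$|I_1|=\aleph_0,\qquad |I_2|=\aleph_1,\qquad |I_3|=\kappa\ge\aleph_2,$$
and put $\Lambda=I_1\cup I_2\cup I_3$ and
$$X=\{a\subseteq\Lambda:\ |a\cap I_\lambda|\le1\ \text{for}\ \lambda=1,2,3\}\subseteq\{0,1\}^\Lambda.$$
So the points of $X$ are the sets $\varnothing,\{i\},\{j\},\{k\},\{i,j\},\{j,k\},\{i,k\},\{i,j,k\}$ with $i\in I_1$, $j\in I_2$, $k\in I_3$. For $a\in X$ let $\gamma(a)=\{\lambda:a\cap I_\lambda\ne\varnothing\}$, $T_a=T_{\gamma(a)}$, and $\varphi_{ab}=\varphi_{\gamma(a)\gamma(b)}$ for $a\subseteq b$.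

$X$ is closed in $\{0,1\}^\Lambda$, because having two elements in one $I_\lambda$ is visible on two coordinates. So $X$ is compact. For $a\in X$ and finite $F\subseteq\Lambda\setminus a$ put
$$N(a,F)=\{b\in X: a\subseteq b,\ b\cap F=\varnothing\}.$$
These sets are clopen, as $a$ and $F$ are finite. For fixed $a$ they form a neighborhood base at $a$: the basic neighborhood $\{b:b\cap E=a\cap E\}$, $E$ finite, contains $N(a,E\setminus a)$. Also $N(a,F)\cap N(a,F')=N(a,F\cup F')$.

**The monoid.** Put
$$S=\Big\{s\in\prod_{a\in X}T_a:\ \forall a\ \exists\text{ finite }F\subseteq\Lambda\setminus a:\ s_b=\varphi_{ab}(s_a)\ \text{for all}\ b\in N(a,F)\Big\}.$$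
The condition at $a$ is called the *local condition*. If two sections satisfy it at $a$ with $F$ and $F'$, then both satisfy it with $F\cup F'$. Since the $\varphi_{ab}$ preserve products, $\min$, $\max$, $0$ and $1$, the set $S$ is closed under componentwise product, $\min$ and $\max$, and contains the constants $0,1$.

**Lemma 3 (gluing).** For each $a\in X$ let a finite $F_a\subseteq\Lambda\setminus a$ and $v_a\in T_a$ be given. Then there is $w\in S$ such that for every $b\in X$ there is $a$ with $b\in N(a,F_a)$ and $w_b=\varphi_{ab}(v_a)$.

*Proof.* Since $a\in N(a,F_a)$, these sets cover $X$, and by compactness $X=N(a_1,F_{a_1})\cup\dots\cup N(a_m,F_{a_m})$. Let $Y_l=N(a_l,F_{a_l})\setminus\bigcup_{l'<l}N(a_{l'},F_{a_{l'}})$. The $Y_l$ are clopen and partition $X$. Put $w_b=\varphi_{a_lb}(v_{a_l})$ for $b\in Y_l$. To check the local condition at $b\in Y_l$, choose $F$ with $N(b,F)\subseteq Y_l$. For $e\in N(b,F)$ we have $a_l\subseteq b\subseteq e$ and $w_e=\varphi_{a_le}(v_{a_l})=\varphi_{be}(\varphi_{a_lb}(v_{a_l}))=\varphi_{be}(w_b)$. $\square$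

**Lemma 4 (special sections).** Let $Y\subseteq X$ be clopen, $a\in X$ with $a\subseteq b$ for all $b\in Y$, $v\in T_a$ and $\epsilon\in\{0,1\}$. The section with $s_b=\varphi_{ab}(v)$ for $b\in Y$ and $s_b=\epsilon$ for $b\notin Y$ lies in $S$.

*Proof.* Given $b$, choose $F$ with $N(b,F)$ contained in $Y$ or in $X\setminus Y$, according to whether $b\in Y$. Let $e\in N(b,F)$. In the first case $s_e=\varphi_{ae}(v)=\varphi_{be}(\varphi_{ab}(v))=\varphi_{be}(s_b)$; in the second $s_e=\epsilon=\varphi_{be}(\epsilon)$. $\square$

With $a=\varnothing$, $v=1$, $\epsilon=0$ we get for each clopen $Y$ the section $1_Y\in S$, equal to $1$ on $Y$ and to $0$ off $Y$.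

**Proposition 5.** $S$ is a Bezout monoid with componentwise order, meets and joins, and $|S|=\kappa$.

*Proof.* **The natural order is componentwise.** If $s\mid t$ in $S$, then $s_a\le t_a$ for all $a$. Conversely, let $s_a\le t_a$ for all $a$. Choose $v_a\in T_a$ with $s_av_a=t_a$, and let $F_a$ witness the local condition at $a$ for both $s$ and $t$. For $b\in N(a,F_a)$,
$$s_b\,\varphi_{ab}(v_a)=\varphi_{ab}(s_av_a)=\varphi_{ab}(t_a)=t_b.$$
So the $w\in S$ that Lemma 3 gives for these data satisfies $sw=t$.

**Lattice axioms.** Hence the natural order is a partial order, and $S$ is a sublattice of a product of chains. So it is a distributive lattice with componentwise operations, and multiplication distributes over $\wedge$ and $\vee$ because it does so in each $T_a$.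

**The last axiom.** Let $d=x\wedge y$ and $dx_1=x$. By Lemma 1, for each $a$ there is $v_a\in T_a$ with $d_av_a=y_a$ and $(x_1)_a\wedge v_a=1$. Let $F_a$ witness the local condition at $a$ for $d$, $y$ and $x_1$. For $b\in N(a,F_a)$, applying $\varphi_{ab}$ gives $d_b\varphi_{ab}(v_a)=y_b$ and $(x_1)_b\wedge\varphi_{ab}(v_a)=1$. Lemma 3 gives $y_1\in S$ with $dy_1=y$ and $x_1\wedge y_1=1$.

**Cardinality.** By compactness each $s\in S$ is determined by finitely many triples $(a,F,v)$ with $v=s_a\in T_a$ and $F$ witnessing the local condition at $a$. There are $\kappa$ points $a$, $\kappa$ finite sets $F$ and countably many $v$, so $|S|\le\kappa$. The sections $1_{\{b:k\in b\}}$, $k\in I_3$, are distinct, so $|S|\ge\kappa$. $\square$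

Only the cardinality count used the sizes of the $I_\lambda$.

## 6. Values in a ring over $S$: spreading from a point, dividing on a clopen set

Suppose from now on, for contradiction, that $A$ is a commutative ring whose semigroup of divisibility is isomorphic to $S$. Let $c:A\to S$ send $y$ to the element corresponding to $yA$, with components $c_a(y)\in T_a$. Then $c$ is onto, $c(yz)=c(y)c(z)$, $c(0)=0$, $c(1)=1$, $c(-y)=c(y)$, and $z\mid y\iff c(y)\ge c(z)$. Moreover
$$c(y+z)\ge c(y)\wedge c(z): \tag{2}$$
as $c$ is onto, $c(y)\wedge c(z)=c(d)$ for some $d$, and then $d\mid y$ and $d\mid z$, so $d\mid y+z$.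

**Congruence at a point.** Let $J_a=\{y\in A:c_a(y)=0\}$. As $0$ is the top of $T_a$, (2) shows that $J_a$ is closed under sums, and multiplicativity shows that it is an ideal. Write $y\equiv_az$ for $y-z\in J_a$. If $y\equiv_az$, then $c_a(y)\ge c_a(z)\wedge c_a(y-z)=c_a(z)$ by (2), and by symmetry
$$y\equiv_az\ \Longrightarrow\ c_a(y)=c_a(z). \tag{3}$$

We would like to run the proof of Proposition 2 with $A/J_a$ in place of the rings $A_\gamma$. This stops at once: for $a\subsetneq b$ the ideal $J_a$ is not contained in $J_b$, so there is no induced map $A/J_a\to A/J_b$. Indeed, take $l\in b\setminus a$, $Y=\{e\in X:l\in e\}$ and $y\in A$ with $c(y)=1_Y$; then $c_a(y)=0$ and $c_b(y)=1$. What survives is that each individual statement at $a$ passes to all $b\supseteq a$ that avoid a finite set.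

**(L) Spreading.** For $y\in A$ and $a\in X$ there is a finite $F\subseteq\Lambda\setminus a$ with $c_b(y)=\varphi_{ab}(c_a(y))$ for all $b\in N(a,F)$. In particular, if $y\equiv_az$, then $y\equiv_bz$ for all $b$ in some $N(a,F)$.

The first part is the local condition for $c(y)\in S$; the second is the first part for $y-z$, since $\varphi_{ab}(0)=0$. If $a\cap I_\lambda\ne\varnothing$, a point $b\supseteq a$ contains no further element of $I_\lambda$, so we may remove from $F$ all elements of $I_\lambda$ without changing $N(a,F)$. *We always do this.*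

**(D) Division on a clopen set.** If $Y\subseteq X$ is clopen and $c_b(y)\ge c_b(z)$ for all $b\in Y$, then there is $t\in A$ with $y\equiv_bzt$ for all $b\in Y$.

*Proof.* The aim is to find an idempotent of $A$ supported on $Y$. Choose $\mu\in A$ with $c(\mu)=1_Y$. As $1_Y^2=1_Y$, we have $\mu^2A=\mu A$, so $\mu=\mu^2\nu$ for some $\nu$. Put $\varepsilon=\mu\nu$. Then $\varepsilon^2=\mu^2\nu\cdot\nu=\mu\nu=\varepsilon$ and $\varepsilon\mu=\mu^2\nu=\mu$, so $\varepsilon A=\mu A$ and $c(\varepsilon)=1_Y$. From $(1-\varepsilon)\varepsilon=0$ we get $c_b(1-\varepsilon)=c_b(1-\varepsilon)\cdot1=0$ for $b\in Y$. Now $c(y\varepsilon)=c(y)1_Y\ge c(z)$: on $Y$ this is the hypothesis, and off $Y$ the left side is $0$. So $y\varepsilon=zt$ for some $t$. Finally $y-zt=y(1-\varepsilon)$ lies in $J_b$ for $b\in Y$. $\square$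

## 7. The cube argument at a free triple

We now copy the proof of Proposition 2 inside $A$. Each appeal to (L) costs a finite exceptional set, and at the end we choose a triple that avoids all of them. Throughout $i\in I_1$, $j\in I_2$, $k\in I_3$.

**Step 1. Elements over single indices.** *This step produces the elements $U,P,R,Q$ and the cofactors $P',R',Q'$.* By Lemma 4 and surjectivity of $c$ there are $U,P_i,R_j,Q_k\in A$ with $c_b(U)=\varphi_{\varnothing\gamma(b)}(u)$ for all $b$ and
$$c_b(P_i)=\varphi_{1\gamma(b)}(p)\ (b\ni i),\qquad c_b(R_j)=\varphi_{2\gamma(b)}(r)\ (b\ni j),\qquad c_b(Q_k)=\varphi_{3\gamma(b)}(q)\ (b\ni k),$$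
each of the last three having value $1$ at all other $b$. (For $U$ use $a=\varnothing$, $Y=X$. For the others use $a=\{i\},\{j\},\{k\}$, $Y=N(a,\varnothing)$, $\epsilon=1$.) For $b\ni i$ we have $c_b(U)=\varphi_{1\gamma(b)}(p^2)\ge c_b(P_i)$. Likewise $c_b(U)=\varphi_{2\gamma(b)}(r^2)\ge c_b(R_j)$ for $b\ni j$, and $c_b(U)=\varphi_{3\gamma(b)}(q^2x)\ge c_b(Q_k)$ for $b\ni k$. So (D) gives $P_i',R_j',Q_k'\in A$ with
$$U\equiv_bP_iP_i'\ (b\ni i),\qquad U\equiv_bR_jR_j'\ (b\ni j),\qquad U\equiv_bQ_kQ_k'\ (b\ni k). \tag{4}$$
By (3), at $\{i\}$ this gives $p\cdot c_{\{i\}}(P_i')=p^2$, and at $\{k\}$ it gives $q\cdot c_{\{k\}}(Q_k')=q^2x$. By (1), $c_{\{i\}}(P_i')=p$ and $c_{\{k\}}(Q_k')=qx$. By (L) there are finite sets $F(i)\subseteq I_2\cup I_3$ and $F(k)\subseteq I_1\cup I_2$ with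
$$c_b(P_i')=\varphi_{1\gamma(b)}(p)\ \text{ if } i\in b,\ b\cap F(i)=\varnothing;\qquad c_b(Q_k')=\varphi_{3\gamma(b)}(qx)\ \text{ if } k\in b,\ b\cap F(k)=\varnothing. \tag{5}$$

**Step 2. Pairs $(i,j)$.** *This step finds one factor $\sigma_{ij}$ carrying $R$ to $P$ and $P'$ to $R'$.* For all $b\supseteq\{i,j\}$ we have $c_b(P_i)=c_b(R_j)$: it is $\pi$ in $T_{12}$ and $\bar\pi$ in $T_{123}$. By (D), on the clopen set $N(\{i,j\},\varnothing)$, there is $\sigma_{ij}$ with
$$P_i\equiv_b\sigma_{ij}R_j\quad\text{for all }b\supseteq\{i,j\}. \tag{6}$$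
At $a=\{i,j\}$, (4) and (6) give $\sigma_{ij}R_jP_i'\equiv_aP_iP_i'\equiv_aU\equiv_aR_jR_j'$, so $\pi\cdot c_a(\sigma_{ij}P_i'-R_j')=0$ in $T_{12}$. As $T_{12}$ has no zero divisors, $R_j'\equiv_a\sigma_{ij}P_i'$. By (L) there is a finite $F(i,j)\subseteq I_3$ with
$$R_j'\equiv_{\{i,j,k\}}\sigma_{ij}P_i'\quad\text{for }k\notin F(i,j). \tag{7}$$

**Step 3. Pairs $(j,k)$.** *This step does the same between corners $2$ and $3$.* For all $b\supseteq\{j,k\}$ we have $c_b(R_j)=c_b(Q_k)$: it is $\pi$ in $T_{23}$ and $\bar\pi$ in $T_{123}$. By (D) there is $\tau_{jk}$ with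
$$R_j\equiv_b\tau_{jk}Q_k\quad\text{for all }b\supseteq\{j,k\}. \tag{8}$$
At $a=\{j,k\}$ we have $\tau_{jk}Q_kR_j'\equiv_aR_jR_j'\equiv_aU\equiv_aQ_kQ_k'$, and $c_a(Q_k)=\pi\in T_{23}$, which has no zero divisors. So $Q_k'\equiv_a\tau_{jk}R_j'$, and by (L) there is a finite $F(j,k)\subseteq I_1$ with
$$Q_k'\equiv_{\{i,j,k\}}\tau_{jk}R_j'\quad\text{for }i\notin F(j,k). \tag{9}$$

**Step 4. Pairs $(i,k)$ with $k\notin F(i)$ and $i\notin F(k)$.** *This step finds the two factors $\alpha,\beta$ that differ by a unit.* For all $b\supseteq\{i,k\}$ we have $c_b(P_i)=c_b(Q_k)$: it is $q$ in $T_{13}$ and $\bar\pi$ in $T_{123}$. By (D) there is $\alpha_{ik}$ with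
$$P_i\equiv_b\alpha_{ik}Q_k\quad\text{for all }b\supseteq\{i,k\}. \tag{10}$$
Let $Y_{ik}=N\big(\{i,k\},(F(i)\cup F(k))\cap I_2\big)$. Its points are $\{i,k\}$ and the $\{i,j,k\}$ with $j\notin F(i)\cup F(k)$. Since $F(i)\subseteq I_2\cup I_3$, $k\notin F(i)$, $F(k)\subseteq I_1\cup I_2$ and $i\notin F(k)$, every $b\in Y_{ik}$ is disjoint from $F(i)$ and from $F(k)$, so (5) applies at $b$. At $\{i,k\}$ it gives $c(Q_k')=qx\ge q=c(P_i')$. At the other points it gives $c(Q_k')=\bar\pi=c(P_i')$. So (D) gives $\beta_{ik}$ with
$$Q_k'\equiv_b\beta_{ik}P_i'\quad\text{for all }b\in Y_{ik}. \tag{11}$$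
At $a=\{i,k\}$ the values in (10) and (11) are $q=c_a(\alpha_{ik})q$ and $qx=c_a(\beta_{ik})q$, nonzero in $T_{13}$. By (1), $c_a(\alpha_{ik})=1$ and $c_a(\beta_{ik})=x$. By (2), $1=c_a(\alpha_{ik})\ge c_a(\alpha_{ik}-\beta_{ik})\wedge x$, and $x\ne1$ in the chain $T_{13}$, so $c_a(\alpha_{ik}-\beta_{ik})=1$. By (L) there is a finite $F(i,k)\subseteq I_2$, which we enlarge to contain $(F(i)\cup F(k))\cap I_2$, with
$$c_{\{i,j,k\}}(\alpha_{ik}-\beta_{ik})=1\quad\text{for }j\notin F(i,k). \tag{12}$$
For the remaining pairs $(i,k)$ put $F(i,k)=\varnothing$.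

**Step 5. A free triple.** *This step finds $i,j,k$ that avoid all exceptional sets at once; it is the only place where the cardinalities enter the contradiction.* We choose from the largest set downward.

* Choose $k\in I_3$ outside $\bigcup_iF(i)\cup\bigcup_{i,j}F(i,j)$, a set of size at most $\aleph_1<|I_3|$.
* With $k$ fixed, choose $j\in I_2$ outside $\bigcup_iF(i)\cup F(k)\cup\bigcup_iF(i,k)$, a countable set.
* With $j,k$ fixed, choose $i\in I_1$ outside the finite set $F(k)\cup F(j,k)$.

Then $k\notin F(i)$ and $i\notin F(k)$, so $\alpha_{ik},\beta_{ik}$ are defined. Moreover $k\notin F(i,j)$, $i\notin F(j,k)$, $j\notin F(i,k)$, and $\{i,j,k\}$ is disjoint from $F(i)$ and from $F(k)$. In particular $\{i,j,k\}\in Y_{ik}$.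

**Step 6. The contradiction at $b=\{i,j,k\}$.** *Here the two accounts of the factor meet.* We have $T_b=\{1,\bar\pi,0\}$, $c_b(Q_k)=\bar\pi$, and $c_b(P_i')=\bar\pi$ by (5). Drop the indices. By (10), (6), (8), and by (11), (9), (7),
$$\alpha Q\equiv_bP\equiv_b\sigma R\equiv_b\sigma\tau Q,\qquad \beta P'\equiv_bQ'\equiv_b\tau R'\equiv_b\sigma\tau P'.$$
Hence $\bar\pi\,c_b(\alpha-\sigma\tau)=0=\bar\pi\,c_b(\beta-\sigma\tau)$, so $c_b(\alpha-\sigma\tau)\ge\bar\pi$ and $c_b(\beta-\sigma\tau)\ge\bar\pi$. By (2), $c_b(\alpha-\beta)\ge\bar\pi$. This contradicts (12), and Theorem A is proved. $\blacksquare$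

The sizes of the index sets cannot simply be dropped. If $I_1,I_2,I_3$ were all countably infinite, $S$ would still be a Bezout monoid by the same proof, and it would be countable, being determined by finite sets of triples from a countable supply. Theorem B would then realize it. In the argument above, what would be lost is the choice of $k$: the union of the sets $F(i,j)$ could be all of $I_3$.

## 8. Quotients of Jaffard–Ohm domains

We turn to positive results. The natural first attempt at the whole question is to generalize Section 3: map the positive cone of a lattice-ordered group onto $S$, and divide the Jaffard–Ohm domain by the ideal of elements that go to $0$. This section shows that such a map is all one needs, for $S$ of any size.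

Lattice-ordered abelian groups (*$\ell$-groups*) are written additively. For $z$ in an $\ell$-group, $z^+=z\vee0$ and $|z|=z\vee(-z)$. Addition distributes over $\wedge$ and $\vee$, $\ 0\le z^+\le|z|$, $\ |g-h|\le|g|+|h|$, and
$$g-(g\wedge h)=g+\big((-g)\vee(-h)\big)=(g-h)^+. \tag{13}$$
For instance, $\mathbb Z^2$ with coordinatewise order is an $\ell$-group, and $(2,-1)^+=(2,0)$.

**Proposition 6.** Let $S$ be a Bezout monoid, $G$ an $\ell$-group and $\varphi:G^+\to S$ a surjective monoid homomorphism that preserves $\wedge$ and satisfies $\varphi(g)=1$ only for $g=0$. Then $S$ is isomorphic, as an ordered monoid, to the semigroup of divisibility of a Bezout ring $D/I$, with $D$ a Bezout domain.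

*Proof.* The map $\varphi$ is order preserving, since $h=g+k$ with $k\ge0$ gives $\varphi(h)=\varphi(g)\varphi(k)\ge\varphi(g)$. Let $\mathcal F=\varphi^{-1}(0)$. It is nonempty by surjectivity, up-closed because $0$ is the top of $S$, and closed under $\wedge$ because $\varphi$ preserves $\wedge$.

**Step 1. The fibers of $\varphi$.** *This step shows that $\mathcal F$ determines which elements $\varphi$ identifies.* We claim that for $g,h\in G^+$,
$$\varphi(g)=\varphi(h)\iff g\wedge e=h\wedge e\ \text{ for some }e\in\mathcal F. \tag{14}$$

($\Leftarrow$) $\varphi(g)=\varphi(g)\wedge0=\varphi(g\wedge e)=\varphi(h\wedge e)=\varphi(h)\wedge 0=\varphi(h)$.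

($\Rightarrow$) Let $d=g\wedge h$, $g=d+g_1$, $h=d+h_1$. Then $\varphi(d)=\varphi(g)\wedge\varphi(h)=\varphi(g)=\varphi(d)\varphi(g_1)$. Apply the last Bezout axiom to $x=\varphi(d)$ and $y=0$: here $x\wedge y=x$ and $x\cdot\varphi(g_1)=x$. So there is $w\in S$ with $\varphi(d)w=0$ and $\varphi(g_1)\wedge w=1$. Choose $\hat w\in G^+$ with $\varphi(\hat w)=w$. Then $\varphi(g_1\wedge\hat w)=1$, so $g_1\wedge\hat w=0$ by the hypothesis on $\varphi$. Put $e_1=d+\hat w$. Then $\varphi(e_1)=\varphi(d)w=0$, so $e_1\in\mathcal F$, and $g\wedge e_1=d+(g_1\wedge\hat w)=d$. In the same way, since $\varphi(d)=\varphi(h)=\varphi(d)\varphi(h_1)$, there is $e_2\in\mathcal F$ with $e_2\ge d$ and $h\wedge e_2=d$. Let $e=e_1\wedge e_2\in\mathcal F$. As $e_1,e_2\ge d$, we get $g\wedge e=d\wedge e_2=d$ and $h\wedge e=d\wedge e_1=d$.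

**Step 2. The ring.** *This step constructs $D/I$.* By Jaffard–Ohm let $D$ be a Bezout domain and $\omega:D\setminus\{0\}\to G^+$ a surjection with $\omega(ab)=\omega(a)+\omega(b)$ and $a\mid b\iff\omega(a)\le\omega(b)$. Let $a,b\ne0$ and $aD+bD=dD$. Then $d$ divides $a$ and $b$, and every common divisor of $a$ and $b$ divides $d$; as $\omega$ is onto $G^+$,
$$\omega(d)=\omega(a)\wedge\omega(b). \tag{15}$$
If also $a+b\ne0$, then $d\mid a+b$ gives $\omega(a+b)\ge\omega(a)\wedge\omega(b)$. Let $I=\{0\}\cup\omega^{-1}(\mathcal F)$. It is an ideal, because $\mathcal F$ is up-closed and closed under $\wedge$, and $I\ne0$ because $\mathcal F\neq\varnothing$. So $D/I$ is a Bezout ring (the zero ring if $0=1$ in $S$). Every principal ideal of $D/I$ has the form $(aD+I)/I$ with $a\ne0$; for the zero ideal take any nonzero $a\in I$.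

**Step 3. Comparing ideals.** *This step matches inclusion of ideals with the order of $S$.* We claim that for $a,b\ne0$,
$$aD+I\subseteq bD+I\iff\varphi(\omega(a))\ge\varphi(\omega(b)). \tag{16}$$

($\Rightarrow$) We have $a\in bD+eD$ for some nonzero $e\in I$: write $a=by+e$ with $e\in I$, and if $e=0$ replace it by any nonzero element of $I$. The generator of $bD+eD$ divides $a$, so $\omega(a)\ge\omega(b)\wedge\omega(e)$ by (15), and $\varphi(\omega(a))\ge\varphi(\omega(b))\wedge0=\varphi(\omega(b))$.

($\Leftarrow$) Now $\varphi(\omega(a)\wedge\omega(b))=\varphi(\omega(a))\wedge\varphi(\omega(b))=\varphi(\omega(b))$, so by (14) there is $e'\in\mathcal F$ with $\omega(a)\wedge\omega(b)\wedge e'=\omega(b)\wedge e'$, that is, $\omega(a)\ge\omega(b)\wedge e'$. Choose $e\in I$ with $\omega(e)=e'$. By (15) the generator of $bD+eD$ has value $\omega(b)\wedge e'\le\omega(a)$, so it divides $a$, and $a\in bD+eD\subseteq bD+I$.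

By (16), $(aD+I)/I\mapsto\varphi(\omega(a))$ is well defined, injective, and an order isomorphism onto its image. It is onto $S$ because $\omega$ and $\varphi$ are onto. It is multiplicative because $(aD+I)/I$ and $(bD+I)/I$ have product $(abD+I)/I$. $\square$

Now we can say exactly where the first attempt stops. Proposition 6 has no countability hypothesis, so for the monoid $S$ of Theorem A there is no $G$ and no $\varphi$ as in the proposition. For countable $S$, the next section builds them.

## 9. Subdividing edges: an $\ell$-group above a countable Bezout monoid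

Let $S$ be a countable Bezout monoid. A free abelian group on enough generators certainly has positive cone mapping onto $S$: send the generators to all elements of $S$. The trouble is that the map need not preserve meets. If $v,w$ are generators with values $4$ and $6$ in the divisibility semigroup of $\mathbb Z$, then $v\wedge w=0$ in $\mathbb Z^2$, whose value is $1$ and not $2$. The remedy is to split generators: replace $v,w$ by $v',w',m$ with values $2,3,2$, where $v=v'+m$ and $w=w'+m$. Then $v\wedge w=m$ has value $2$, as it should. We do this repeatedly and keep a record, in a graph, of the pairs whose meet has not yet been treated.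

**Stages and the two operations.** A *stage* is a finite set $V$, a graph on $V$, and a map $f:V\to S$ such that
$$f(v)\wedge f(w)=1\quad\text{whenever }v\ne w\text{ and }\{v,w\}\text{ is not an edge.} \tag{17}$$
Extend $f$ to a monoid homomorphism $f:\mathbb N^V\to S$, from addition to multiplication.

(i) *Add a vertex* $t$ with prescribed value $f(t)\in S$, adjacent to all old vertices. Condition (17) persists. The map on groups is the inclusion $\mathbb Z^V\subseteq\mathbb Z^{V\cup\{t\}}$.

(ii) *Subdivide an edge* $\{v,w\}$. Let $d=f(v)\wedge f(w)$ and choose $x_1$ with $dx_1=f(v)$. By the last Bezout axiom choose $y_1$ with $dy_1=f(w)$ and $x_1\wedge y_1=1$. Replace $v,w$ by $v',w',m$ with $f(v')=x_1$, $f(w')=y_1$, $f(m)=d$. Adjacencies not involving $v,w$ remain. The pair $\{v',w'\}$ is not an edge; $\{m,v'\}$ and $\{m,w'\}$ are edges. For other $t$: $\{v',t\}$ is an edge iff $\{v,t\}$ was; $\{w',t\}$ is an edge iff $\{w,t\}$ was; $\{m,t\}$ is an edge iff both $\{v,t\}$ and $\{w,t\}$ were. Condition (17) persists: $x_1\wedge y_1=1$, and $f(v'),f(m)\le f(v)$ and $f(w'),f(m)\le f(w)$,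 so if for instance $\{m,t\}$ is a non-edge because $\{v,t\}$ was one, then $f(m)\wedge f(t)\le f(v)\wedge f(t)=1$. The map $\mathbb Z^V\to\mathbb Z^{V'}$ sends $v\mapsto v'+m$, $w\mapsto w'+m$, and $t\mapsto t$ otherwise. It is compatible with $f$, as $f(v'+m)=x_1d=f(v)$ and $f(w'+m)=y_1d=f(w)$. For $z=\sum z_vv$ the new coordinates are
$$z_{v'}=z_v,\qquad z_{w'}=z_w,\qquad z_m=z_v+z_w, \tag{18}$$
so the map is injective and sends $\mathbb N^V$ into $\mathbb N^{V'}$.

Call an edge $\{v,w\}$ *mixed* for $z\in\mathbb Z^V$ if $z_vz_w<0$; its *size* is then $|z_v|+|z_w|$. Call $z$ *resolved* if it has no mixed edge. In the example above, $z=v-w$ has a mixed edge of size $2$; after subdivision $z=v'-w'+0\cdot m$ is resolved.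

**Step 1. Every $z$ can be resolved by finitely many subdivisions.** *This step will provide positive parts.* Subdivide a mixed edge of maximal size $N$, say with $z_v>0>z_w$, so $N=z_v-z_w$. The edges $\{v',t\}$, $\{w',t\}$ correspond to $\{v,t\}$, $\{w,t\}$ with the same sizes and signs, edges not involving $v,w$ are unchanged, and $\{v',w'\}$ is not an edge. The remaining edges contain $m$.

* If $\{v',m\}$ is mixed, then $z_m<0$ and its size is $z_v-z_m=-z_w<N$.
* If $\{w',m\}$ is mixed, then $z_m>0$ and its size is $z_m-z_w=z_v<N$.
* If $\{m,t\}$ is mixed with $z_m>0>z_t$, then $\{v,t\}$ was an edge, and mixed, and the size is $z_m-z_t<z_v-z_t\le N$, as $z_m=z_v+z_w<z_v$.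
* If $\{m,t\}$ is mixed with $z_m<0<z_t$, then $\{w,t\}$ was an edge, and mixed, and the size is $z_t-z_m<z_t-z_w\le N$, as $z_m>z_w$.

So the number of mixed edges of size $N$ drops by one, and no larger ones appear. Repeating, we lower the maximal size, and the process ends after finitely many subdivisions.

**Step 2. Resolved elements stay resolved, and their positive parts are stable.** *This step ensures that later operations do not undo earlier ones.* Under (i) the new coordinate is $0$, so nothing changes. Let (ii) be applied at the edge $\{v,w\}$ and let $z$ be resolved. Then $z_v,z_w$ do not have strictly opposite signs, so $(z_v+z_w)^+=z_v^++z_w^+$. By (18), the image of the coordinatewise positive part of $z$ is the coordinatewise positive part of the image of $z$. The edges $\{v',t\},\{w',t\}$ are not mixed, because $\{v,t\},\{w,t\}$ were not; the edges $\{v',m\},\{w',m\}$ are not mixed, because $z_v$ and $z_w$ do not have strictly opposite signs to their sum. Consider an edge $\{m,t\}$; then $t$ was adjacent to both $v$ and $w$. If $z_m>0$, one of $z_v,z_w$ is positive, so $z_t\ge0$.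 If $z_m<0$, one of them is negative, so $z_t\le0$. Hence $\{m,t\}$ is not mixed.

**Step 3. The limit.** *This step arranges all tasks in one sequence.* Let $s_0,s_1,\dots$ enumerate $S$, with repetitions if needed. Start with $V_0=\varnothing$, let $V_n$ be the stage after $n$ operations, and enumerate each $\mathbb Z^{V_n}$ as $z_{n,0},z_{n,1},\dots$, with repetitions if needed. In round $r=0,1,2,\dots$ first add a vertex with value $s_r$; then for all $n,l\le r$ in turn resolve the image of $z_{n,l}$ in the current stage. Each round has finitely many operations and at least one, so $V_n$ with $n\le r$ exists in round $r$. Thus every $s\in S$ is introduced as $f(t)$ for some vertex $t$, and every element of every $\mathbb Z^{V_n}$ is eventually resolved. Let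
$$L=\varinjlim\mathbb Z^{V_n},\qquad L^+=\varinjlim\mathbb N^{V_n},$$
and let $f:L^+\to S$ be the limit homomorphism. It is onto, and it is monotone for the order with cone $L^+$, since $f(g+k)=f(g)f(k)\ge f(g)$.

**Step 4. $L$ is an $\ell$-group with positive cone $L^+$.** *We check that positive parts exist.* If $z,-z\in L^+$, both are coordinatewise $\ge0$ at some common stage, so $z=0$; thus $L$ is a partially ordered group. Given $z\in L$, take a stage where it is resolved, and let $z^+$ be its coordinatewise positive part there. By Step 2 this is the coordinatewise positive part at all later stages. Then $z^+\ge0$ and $z^+\ge z$. If $y\ge0$ and $y\ge z$ in $L$, both relations hold coordinatewise at some late stage, so $y\ge z^+$ there. Thus $z\vee0=z^+$ exists for all $z$. A partially ordered abelian group with this property is lattice-ordered: $g\vee h=((g-h)\vee0)+h$ and $g\wedge h=-((-g)\vee(-h))$.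

**Step 5. $f(g\wedge h)=f(g)\wedge f(h)$ for $g,h\in L^+$.** *This is the property that the graph was designed to give.* First, in $S$, if $a\wedge b=a\wedge c=1$, then
$$1=(a\wedge b)(a\wedge c)=a^2\wedge ac\wedge ab\wedge bc\ge a\wedge bc,$$
so $a\wedge bc=1$. Let $d=g\wedge h$, $g=d+g_1$, $h=d+h_1$. By (13), $g_1=(g-h)^+$ and $h_1=(h-g)^+$. At a stage where $z=g-h$ is resolved (and then $-z$ is too), $g_1$ and $h_1$ are the coordinatewise positive parts of $z$ and $-z$. If $v\in\operatorname{supp}g_1$ and $w\in\operatorname{supp}h_1$, then $z_v>0>z_w$, so $v\ne w$ and $\{v,w\}$ is not an edge, and (17) gives $f(v)\wedge f(w)=1$. Since $f(g_1)$ and $f(h_1)$ are products of such values, repeated use of the first remark gives $f(g_1)\wedge f(h_1)=1$. By distributivity $f(g)\wedge f(h)=f(d)\big(f(g_1)\wedge f(h_1)\big)=f(d)$.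

**Step 6. Passing to a quotient.** *This step secures that only $0$ goes to $1$.* Let $C=\{g\in L:f(|g|)=1\}$. It contains $0$. As $f$ is monotone and $1$ is least in $S$, the inequality $|g-h|\le|g|+|h|$ shows that $C$ is a subgroup; and $|g|\le|h|$ with $h\in C$ implies $g\in C$. So $C$ is a convex $\ell$-subgroup (it is closed under $g\mapsto g^+$ because $g^+\le|g|$). Recall that then $G=L/C$ is an $\ell$-group, that $L\to G$ preserves $\wedge$ and $\vee$, and that $G^+$ is the image of $L^+$. If $g,h\in L^+$ and $g-h\in C$, then in the notation of Step 5 $0\le g_1,h_1\le|g-h|$, so $g_1,h_1\in C$, and $f(g)=f(d)f(g_1)=f(d)=f(d)f(h_1)=f(h)$. So $f$ induces a surjective monoid homomorphism $\varphi:G^+\to S$. It preserves $\wedge$ by Step 5. If $g\in L^+$ and $f(g)=1$, then $g\in C$; so $\varphi$ takes the value $1$ only at $0$.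

Proposition 6, applied to $\varphi$, proves Theorem B. $\blacksquare$

Countability entered in Step 3: the stages form a single sequence, each operation being performed on one finite stage.

## 10. Realizability cannot be axiomatized

*Proof of Corollary C.* In the language of monoids with $0$, the order is defined by $a\le b\iff\exists y\,(b=ay)$, and meets and joins are definable from the order. So the axioms of Bezout monoids are finitely many first-order sentences. Let $S$ be as in Theorem A; it belongs to neither class.

Suppose a set $\Sigma$ of first-order sentences axiomatizes one of the classes. The downward Löwenheim–Skolem theorem gives a countable elementary submonoid $S_0$ of $S$. It satisfies the same first-order sentences as $S$, so it is a Bezout monoid, and by Theorem B it is the semigroup of divisibility of a Bezout ring. Thus $S_0$ lies in both classes, and $S_0\models\Sigma$. Hence $S\models\Sigma$, so $S$ lies in the class: a contradiction.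

Now suppose that a single sentence $\psi$ of $L_{\omega_1\omega}$ (where countable conjunctions and disjunctions are allowed) axiomatizes one of the classes. Take a countable fragment of $L_{\omega_1\omega}$ containing $\psi$ and all first-order formulas. The downward Löwenheim–Skolem theorem for $L_{\omega_1\omega}$ gives a countable substructure $S_0$ of $S$ that is elementary with respect to this fragment. As before, $S_0$ is a countable Bezout monoid, so it lies in both classes and $S_0\models\psi$. Hence $S\models\psi$, the same contradiction. $\blacksquare$
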